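# Non-jump discontinuities of functions of bounded deformation

Throughout $n\ge 2$ and $\Omega\subset\mathbb R^n$ is open. $|\cdot|$ is the Euclidean norm for vectors and the Frobenius norm for matrices, $P\cdot Q=\operatorname{tr}(PQ)$ for symmetric matrices, $B(x,r)$ is the open ball, $\bar B(x,r)$ the closed one, and $\omega_n=|B(0,1)|$. A *unit symmetric matrix* is a symmetric $P$ with $|P|=1$. The *direction* of a nonzero symmetric $P$ is $P/|P|$. We often use $|\xi\cdot P\xi|\le |P|\,|\xi|^2$. The letters $C,c>0$ denote constants that depend only on $n$ and may change from line to line.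

## 1. Bounded deformation, approximate limits, and the jump set

**Definition 1 (bounded deformation).** $BD(\Omega)$ is the set of $u\in L^1(\Omega;\mathbb R^n)$ for which $Eu$, with $(Eu)_{ij}=\frac12(D_iu^j+D_ju^i)$ in the sense of distributions, is a bounded matrix-valued Radon measure. Its total variation measure is $|Eu|$.

*Example.* Let $g\in BV((-1,1);\mathbb R^n)$ and $u(x)=g(x_n)$ on the cube $(-1,1)^n$. Only $D_n u$ is nonzero, and $Eu=\frac12(Dg\otimes e_n+e_n\otimes Dg)$ (times Lebesgue measure in the other variables) is bounded. So $u\in BD$.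

**Definition 2 (rigid motion).** A *rigid motion centered at $x$* is a map $\pi(y)=a+W(y-x)$ with $W$ skew. Its mean over any ball centered at $x$ is $a=\pi(x)$.

*Example.* In the plane, $u(x)=(-x_2,x_1)$ is a rigid motion centered at $0$. Here $Du$ is a constant nonzero skew matrix and $Eu=0$. So $E$ does not see rotations. Note also that $W\alpha\cdot\alpha=0$ for every vector $\alpha$; this identity will be used.

**Definition 3 (approximate limit, $S(u)$).** $u$ has approximate limit $z\in\mathbb R^n$ at $x\in\Omega$ if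
$$\lim_{\rho\to0^+}\rho^{-n}\int_{B(x,\rho)}|u(y)-z|\,dy=0 .$$
$S(u)$ is the set of points of $\Omega$ where $u$ has no approximate limit.

*Example.* On $B(0,1)$ let $u(x)=\log(1/|x|)\,e_1$. Its classical gradient has size $1/|x|$, which is integrable since $n\ge2$. It is the distributional gradient too, because the boundary term on the sphere of radius $\rho$ is at most $C\rho^{n-1}\log(1/\rho)\to0$. So $u\in W^{1,1}\subset BD$. It is continuous away from $0$, while the mean of $|u-z|$ over $B(0,\rho)$ is at least $\log(1/\rho)-|z|\to\infty$. Hence $S(u)=\{0\}$.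

**Definition 4 (jump set).** $J(u)$ is the set of $x\in\Omega$ for which there are $a\ne b$ in $\mathbb R^n$ and $\nu\in S^{n-1}$ with
$$\lim_{\rho\to0^+}\rho^{-n}\int_{B^+_\nu(x,\rho)}|u-a|\,dy=0,\qquad \lim_{\rho\to0^+}\rho^{-n}\int_{B^-_\nu(x,\rho)}|u-b|\,dy=0,$$
where $B^\pm_\nu(x,\rho)=\{y\in B(x,\rho):\pm(y-x)\cdot\nu>0\}$.

At such a point an approximate limit $z$ would have to equal both $a$ and $b$, so $J(u)\subset S(u)$.

*Examples.* If $u=a$ for $x_n>0$ and $u=b\neq a$ for $x_n<0$, then $S(u)=J(u)=\{x_n=0\}$. In the logarithmic example $0\notin J(u)$, because the mean of $|u-a|$ over a half-ball is also at least $\log(1/\rho)-|a|$; so $S(u)\setminus J(u)=\{0\}$. A bounded example is $u(x)=x/|x|$ on $B(0,1)$: $|Eu|\le C/|x|$ is integrable, and $\rho^{-n}\int_{B^\pm_\nu(0,\rho)}|u-a|$ does not depend on $\rho$ and is positive, since $u$ is not constant on a half-ball. Again $S(u)\setminus J(u)=\{0\}$.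

**Structure of $Eu$ (Ambrosio–Coscia–Dal Maso).** $J(u)$ is countably $\mathcal H^{n-1}$-rectifiable with normal $\nu_u$, the traces $u^\pm$ on its two sides exist, and
$$Eu=\mathcal Eu\,\mathcal L^n+\tfrac12\big((u^+-u^-)\otimes\nu_u+\nu_u\otimes(u^+-u^-)\big)\mathcal H^{n-1}\llcorner J(u)+Cu,$$
where $\mathcal Eu$ is the density of the absolutely continuous part, and $Cu$ is singular with respect to $\mathcal L^n$ and vanishes on Borel sets of $\sigma$-finite $\mathcal H^{n-1}$-measure. Moreover $|Cu|$-a.e. point of $\Omega$ is a Lebesgue point of $u$. Since also $\mathcal L^n$-a.e. point is a Lebesgue point, each of the three parts gives no mass to $S(u)\setminus J(u)$: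
$$|Eu|\big(S(u)\setminus J(u)\big)=0. \tag{1.1}$$
The sets $S(u)$ and $J(u)$ are Borel (Ambrosio–Fusco–Pallara, Props. 3.64, 3.69).

## 2. Is $S(u)\setminus J(u)$ an $\mathcal H^{n-1}$-null set?

The jump set has dimension $n-1$ in general. The question, posed in "Energies in SBV and variational models in fracture mechanics", is whether all other discontinuities are negligible at that dimension:

*Is $\mathcal H^{n-1}(S(u)\setminus J(u))=0$ for every open $\Omega$ and every $u\in BD(\Omega)$?*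

Kohn's facts on this set are that it has Hausdorff dimension at most $n-1$, has zero $(n-1)$-dimensional capacity, and is purely $(n-1)$-unrectifiable. We shall not use them. The answer is yes. Here are the three results to be proved.

**Theorem 1.** Let $\Omega\subset\mathbb R^n$ be open, $u\in BD(\Omega)$, and let $A\subset\Omega$ be Borel with $|Eu|(A)=0$. Then $\mathcal H^{n-1}(A\cap S(u))=0$. In particular, by (1.1), $\mathcal H^{n-1}(S(u)\setminus J(u))=0$.

**Theorem 2.** For a positive Radon measure $\mu$ on $\mathbb R^n$ the following are equivalent: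
(i) there is $M$ with $\mu(B(x,r))\le Mr^{n-1}$ for all $x,r$;
(ii) there is $M'$ with $\int|u|\,d\mu\le M'\int|Eu|\,dx$ for all $u\in C_c^\infty(\mathbb R^n;\mathbb R^n)$.
The best constants are comparable up to factors depending only on $n$.

**Theorem 3.** A set $A\subset\mathbb R^n$ is contained in $S(u)\setminus J(u)$ for some $u\in BD(\mathbb R^n)$ if and only if $\mathcal H^{n-1}(A)=0$; in that case $u$ can be taken in $W^{1,1}$.

*Two cases by hand.* For $u(x)=g(x_n)$ with $g\in BV((-1,1);\mathbb R^n)$, the function $g$ has one-sided limits $g(t\pm)$ at every $t$. On $B^\pm_{e_n}(x,\rho)$ the field $u$ is close (essentially uniformly) to $g(x_n\pm)$ when $\rho$ is small. So $x$ has an approximate limit if $g(x_n+)=g(x_n-)$, and $x\in J(u)$ otherwise: $S(u)\setminus J(u)=\emptyset$. In the examples $\log(1/|x|)e_1$ and $x/|x|$ the set $S(u)\setminus J(u)$ is one point, which is $\mathcal H^{n-1}$-null since $n\ge2$.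

## 3. Korn–Poincaré, Frostman, and the reduction to convergence of averages

Three published tools are used.

**Korn–Poincaré inequality** (Kohn; Temam; Ambrosio–Coscia–Dal Maso). For $u\in BD(B(x,r))$ there is a rigid motion $\pi$ centered at $x$ with
$$\int_{B(x,r)}|u-\pi|\,dy\le Cr\,|Eu|(B(x,r)). \tag{3.1}$$

**Frostman's lemma** (Mattila, *Geometry of Sets and Measures*, Thm 8.8). A Borel set $B$ with $\mathcal H^s(B)>0$ carries a nonzero finite Radon measure $\mu$ with compact support contained in $B$ and $\mu(B(x,r))\le r^s$ for all $x,r$.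

**The $5r$-covering lemma.** From a family of closed balls with bounded radii one can select disjoint balls whose fivefold enlargements cover the union of the family.

If Theorem 1 fails, Frostman's lemma gives $\mu\ne0$ with compact support $K\subset A\cap S(u)$ and $\mu(B(x,r))\le r^{n-1}$. We want to show that $u$ has an approximate limit at $\mu$-a.e. point of $K$, a contradiction. The next two lemmas reduce this to convergence of averages of $u$.

**Lemma 3.1 (zero density).** Let $\mu$ be a Radon measure supported on a compact set $K$ with $\mu(\bar B(x,r))\le r^{n-1}$ for all $x,r$, and let $\sigma$ be a finite positive Borel measure on $\mathbb R^n$ with $\sigma(K)=0$. Then $\lim_{r\to0}r^{1-n}\sigma(\bar B(x,r))=0$ for $\mu$-a.e. $x$.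

*Proof.* Let $t>0$, let $A_t\subset K$ be the set where the $\limsup$ exceeds $t$, and let $V\supset K$ be open. Each $x\in A_t$ is the center of a ball $\bar B(x,r)\subset V$ with $r\le1$ and $\sigma(\bar B(x,r))>tr^{n-1}$. Select countably many disjoint such balls $\bar B(x_i,r_i)$ with $A_t\subset\bigcup_i\bar B(x_i,5r_i)$. The outer $\mu$-measure of $A_t$ is at most
$$\sum_i(5r_i)^{n-1}\le 5^{n-1}t^{-1}\sum_i\sigma(\bar B(x_i,r_i))\le5^{n-1}t^{-1}\sigma(V).$$
The infimum over $V$ is $5^{n-1}t^{-1}\sigma(K)=0$. Take $t=1/j$, $j\in\mathbb N$. $\square$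

**Lemma 3.2 (from averages to approximate limits).** Let $u\in BD(\mathbb R^n)$ and let $x$ satisfy $\omega(r):=r^{1-n}|Eu|(B(x,r))\to0$ as $r\to0$. Let $s_k=s_02^{-k}$, and let $h_k$ be radial probability densities supported in $B(0,s_k)$ with $h_k\le C_0s_k^{-n}$ for a fixed $C_0$. If $\int u(y)h_k(y-x)\,dy\to z$ as $k\to\infty$, then $u$ has approximate limit $z$ at $x$.

*Proof.* Let $\pi_r(y)=c_r+W_r(y-x)$ be the rigid motion of (3.1) on $B(x,r)$, so $r^{-n}\int_{B(x,r)}|u-\pi_r|\le C\omega(r)$. We first show that the rotations are negligible. By equivalence of norms and scaling, $|c|+r|W|$ is comparable to the mean of $|c+W(y-x)|$ over $B(x,r/2)$. Comparing $\pi_r$ with $\pi_{r/2}$ on $B(x,r/2)$ gives $r|W_r-W_{r/2}|\le C(\omega(r)+\omega(r/2))$, so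
$$\tfrac r2|W_{r/2}|\le\tfrac12\,r|W_r|+o(1).$$
Along $r=s_k$ the numbers $g_k=s_k|W_{s_k}|$ satisfy $g_{k+1}\le\frac12g_k+o(1)$, hence $g_k\to0$.

Next, the constants converge. Since $h_k$ is radial, $\int\pi_{s_k}(y)h_k(y-x)\,dy=c_{s_k}$, so
$$\Big|\int u(y)h_k(y-x)\,dy-c_{s_k}\Big|\le C_0s_k^{-n}\int_{B(x,s_k)}|u-\pi_{s_k}|\to0,$$
and $c_{s_k}\to z$. Altogether $s_k^{-n}\int_{B(x,s_k)}|u-z|\le C(\omega(s_k)+s_k|W_{s_k}|+|c_{s_k}-z|)\to0$. Since $s_{k+1}=s_k/2$, the same holds along all $\rho\to0$. $\square$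

## 4. Summing Korn–Poincaré over scales diverges

With Lemmas 3.1 and 3.2 in hand (take $\sigma=|Eu|$), it remains to show that dyadic averages converge $\mu$-a.e. The first attempt is to telescope. Let $A_k(x)$ be the mean of $u$ over $B(x,2^{-k})$, and $\pi$ the rigid motion of (3.1) on that ball. The means of $\pi$ over $B(x,2^{-k})$ and $B(x,2^{-k-1})$ are both $\pi(x)$, so
$$|A_{k+1}(x)-A_k(x)|\le C2^{kn}\int_{B(x,2^{-k})}|u-\pi|\le C2^{k(n-1)}|Eu|(B(x,2^{-k})). \tag{4.1}$$
By Fubini and $\mu(B(y,2^{-k}))\le2^{-k(n-1)}$,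
$$\int2^{k(n-1)}|Eu|(B(x,2^{-k}))\,d\mu(x)\le|Eu|\big(K+B(0,2^{-k})\big). \tag{4.2}$$
As $k\to\infty$ the right side tends to $|Eu|(K)=0$. But we need the *sum* over $k$, and that sum can be infinite.

*Example.* Let $g(t)=1/\log(1/t)$ for $0<t<\frac12$, $g(t)=0$ for $t\le0$, so $g'(t)=\frac1{t\log^2(1/t)}$ for $t>0$. Let $u(x)=g(x_n)e_n$ on $(-\frac12,\frac12)^n$, and $K=\{x_n=0,\ |x_i|\le\frac14\text{ for } i<n\}$. Here $|Eu|=g'(x_n)1_{\{x_n>0\}}\mathcal L^n$, a finite measure with $|Eu|(K)=0$. For $x\in K$ and $k\ge3$ the ball $B(x,2^{-k})$ contains the cylinder $\{|y'-x'|<2^{-k-1},\ 0<y_n<2^{-k-1}\}$, so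
$$2^{k(n-1)}|Eu|(B(x,2^{-k}))\ge 2^{-(n-1)}\omega_{n-1}\,g(2^{-k-1})=\frac{2^{-(n-1)}\omega_{n-1}}{(k+1)\log2},$$
which is not summable in $k$, at any point of $K$. Yet $u$ is continuous, and its averages converge everywhere. The bound (4.1) forgets that successive differences may be controlled together.

For $BV$ functions one can work with level sets and truncations, because $|D(T\circ u)|\le\mathrm{Lip}(T)|Du|$. For $E$ that control is false. Take $u=(-x_2,x_1)$ in the plane and truncate both components with $T(s)=\max(-1,\min(1,s))$. Then $Eu=0$, but the truncated field $(-T(x_2),T(x_1))$ has $E_{12}=\frac12(T'(x_1)-T'(x_2))=\frac12$ on $\{|x_1|<1<|x_2|\}$.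

## 5. Monotonicity along a fixed direction

In the example of Section 4, $Eu$ always points in the direction $e_n\otimes e_n$, and $u\cdot e_n$ is monotone along $e_n$. Monotone quantities need no summation. Here is the idea in its pure form.

Suppose $U\in C^\infty(\mathbb R^n;\mathbb R^n)$ satisfies $EU=|EU|\varphi$ with a *fixed* unit symmetric $\varphi$, and let $|\xi|=1$ with $\xi\cdot\varphi\xi=4c_*>0$. Let $0<\delta\le \min(c_*,\frac12)$ and
$$\mathcal C=\{\alpha\ne0:\ |\alpha/|\alpha|-\xi|<\delta\},\qquad \Sigma=\{\alpha\in\mathcal C:1\le|\alpha|<2\},\qquad G^\pm(r)=\int_{\pm\Sigma}U(x+r\alpha)\cdot\alpha\,d\alpha.$$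
Since $\frac d{dr}U(x+r\alpha)\cdot\alpha=\alpha\cdot EU(x+r\alpha)\alpha$ and $\alpha\cdot\varphi\alpha\ge|\alpha|^2(4c_*-2\delta)>0$ on $\pm\Sigma$, both $G^+$ and $G^-$ are nondecreasing in $r$.

On the other hand, let $a(r)$ be the mean of $U$ over $B(x,2r)$, let $b(r)=r^{1-n}\int_{B(x,2r)}|EU|$, and $w_\Sigma=\int_\Sigma\alpha\,d\alpha$, a positive multiple of $\xi$. If $\pi$ is the rigid motion of (3.1) on $B(x,2r)$, then $\pi(x+r\alpha)\cdot\alpha=\pi(x)\cdot\alpha$ by skewness, so $|G^\pm(r)\mp a(r)\cdot w_\Sigma|\le Cb(r)$. One functional is close to $a\cdot w_\Sigma$, the other to $-a\cdot w_\Sigma$, and both are monotone the same way. Hence for $r_1<r_2$, with a constant depending on $n$ and $\delta$,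
$$|\xi\cdot(a(r_1)-a(r_2))|\le C\,(b(r_1)+b(r_2)). \tag{5.1}$$
Only the two end scales enter, however many scales lie between. Using a basis of vectors $\xi_i$ with $\xi_i\cdot\varphi\xi_i\ne0$ controls all of $a(r_1)-a(r_2)$.

For general $u$ two things are missing. First, $Eu$ is a measure, whose direction at scale $2^{-k}$ only makes sense after smoothing at about that scale. So the smoothing must change with $k$, and each change costs something (Sections 6 and 7). Second, the direction may change. Changes of direction cause cancellation when one averages, and the total cancellation over all scales is bounded by $|Eu|(\mathbb R^n)$; this budget will pay for restarting with a new $\varphi$ (Sections 8 to 11).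

## 6. Self-similar smoothing and the cancellation excess

**Choice of constants.** For a unit symmetric $\varphi$ the set $\{\xi\in S^{n-1}:\xi\cdot\varphi\xi\ne0\}$ is open and dense in $S^{n-1}$, so it contains a basis of $\mathbb R^n$. Hence
$$\varphi\mapsto\max_{\xi_1,\dots,\xi_n\in S^{n-1}}\min\{|\det(\xi_1,\dots,\xi_n)|,\ \min_i|\xi_i\cdot\varphi\xi_i|\}$$
is positive; it is continuous on a compact set. Let $4c_0>0$ be its minimum; $4c_0\le1$ because the determinant is at most $1$. Put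
$$\kappa_0=c_0,\quad\kappa=\kappa_0/8,\quad\delta=c_0/4,\quad\theta_0=\tfrac14,$$
$$\Lambda=1/\varepsilon,\quad R=5\Lambda+n+2,\quad L=9R+n+1,\quad 2^m>4(L+1),$$
where $\varepsilon=\varepsilon(n)\in(0,\delta/4]$ will be fixed in Section 7 in terms of $n,c_0,\delta$ only, and $m\in\mathbb N$ depends only on $n$. Then $\varepsilon\le1/64$ and $R\ge320$. Let $\rho_k=2^{-k}$ be the smoothing length and $r_k=\Lambda2^{-k}$ the much larger observation length, $k\in\mathbb Z$.

**Smoothed fields.** We want smoothings $U_k$ of $u$ at scale $2^{-k}$ such that $U_k$ is an exact average of $U_{k+1}$. Fix $u\in BD(\mathbb R^n)$ and $\lambda=|Eu|(\mathbb R^n)$. Let $\beta=\omega_n^{-1}1_{B(0,1)}$ and $\beta_k=\rho_k^{-n}\beta(\cdot/\rho_k)$. Let $\zeta_j$ be independent with density $\beta$, and let $\eta_k$ be the density of $\sum_{j\ge k}\rho_j\zeta_j$. It is radial and supported in $\bar B(0,2\rho_k)$. It is $C^\infty$, because its Fourier transform is $\prod_{j\ge k}\hat\beta(\rho_j\cdot)$,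 all factors are at most $1$ in modulus, each decays like a fixed negative power, and so the product decays faster than any power. Clearly $\eta_k=\beta_k*\eta_{k+1}$. Put
$$U_k=u*\eta_k,\qquad E_k=Eu*\eta_k=E(U_k),\qquad\lambda_k=\|E_k\|_{L^1}.$$
Then
$$U_k=\beta_k*U_{k+1},\qquad E_k=\beta_k*E_{k+1}. \tag{6.1}$$
So $\lambda_k\le\lambda_{k+1}\le\lambda$, and $\lambda_k\to\lambda$ as $k\to\infty$ by lower semicontinuity of the total variation.

**Excess.** Averaging $E_{k+1}$ loses mass by cancellation. The loss is measured by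
$$D_k=\beta_k*|E_{k+1}|-|E_k|\ge0,\qquad \Gamma_k=\beta_{k-m}*\dots*\beta_k,\qquad\mathfrak D_k=\Gamma_k*|E_{k+1}|-|E_{k-m}|\ge0;$$
the last inequality holds because $\Gamma_k*E_{k+1}=E_{k-m}$.

*Example.* If $E_{k+1}=f\varphi$ on $B(x,\rho_k)$ with $f$ a continuous function, then $D_k(x)=(\beta_k*|f|)(x)-|(\beta_k*f)(x)|$. This is $0$ if $f$ has a constant sign on the ball, and positive if $f$ takes both signs.

Since $\int D_k=\lambda_{k+1}-\lambda_k$ and $\int\mathfrak D_k=\lambda_{k+1}-\lambda_{k-m}=\sum_{i=0}^m(\lambda_{k+1-i}-\lambda_{k-i})$, summing over $k\ge k_0$ gives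
$$\mathcal X(k_0):=\sum_{k\ge k_0}\int(D_k+\mathfrak D_k)\le(m+2)(\lambda-\lambda_{k_0-m}). \tag{6.2}$$
This is the budget. It tends to $0$ as $k_0\to\infty$.

**Descent inequality.** The next inequality moves an integral from a fine level to a coarse one without multiplicative loss. For a unit symmetric $v$ let
$$\psi_i^v=|E_i|-E_i\cdot v\ge0,$$
the amount by which $E_i$ fails to point in direction $v$. Because $E_i\cdot v$ is linear in $E_i$, (6.1) gives $\beta_i*\psi_{i+1}^v=\psi_i^v+D_i$; also $\beta_i*|E_{i+1}|=|E_i|+D_i$. Let $f_i=|E_i|$ or $f_i=\psi_i^v$, with $v$ fixed. For Borel $A$ we have $\beta_i*1_{A+B(0,\rho_i)}=1$ on $A$, and $\beta_i$ is even, so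
$$\int_Af_{i+1}\le\int_{A+B(0,\rho_i)}\beta_i*f_{i+1}=\int_{A+B(0,\rho_i)}(f_i+D_i). \tag{6.3}$$
Iterate from level $k+1$ down to level $i\le k$. At level $l$ the set has grown by $\rho_k+\dots+\rho_l<2\rho_l$, so
$$\int_Af_{k+1}\le\int_{A+B(0,2\rho_i)}f_i+\sum_{l=i}^k\int_{A+B(0,2\rho_l)}D_l. \tag{6.4}$$

**Local quantities.** For $x\in\mathbb R^n$ and $k\in\mathbb Z$ let $\nu_k(A)=\int_A|E_{k+1}|$ and
$$b_k(x)=2^{k(n-1)}\nu_k(B(x,R2^{-k})),\qquad d_k(x)=2^{k(n-1)}\int_{B(x,2R2^{-k})}D_k .$$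
Let $v_k(x)$ be the direction of $\int_{B(x,R2^{-k})}E_{k+1}$ (any unit symmetric matrix if the integral vanishes). It minimizes $v\mapsto\int_{B(x,R2^{-k})}\psi^v_{k+1}$. Put
$$\Psi_k(x)=\int_{B(x,R2^{-k})}\psi_{k+1}^{v_k(x)},\qquad\Psi_k^L(x)=\min_v\int_{B(x,L2^{-k})}\psi^v_{k+1},\qquad\mathrm{err}_k(x)=2^{k(n-1)}\Psi_k(x)+d_k(x).$$
In words, $b_k$ is the scaled mass, $v_k$ the dominant direction, and $\mathrm{err}_k$ the scaled scatter of directions plus cancellation. If $E_{k+1}=|E_{k+1}|\varphi$ with nonzero mass on $B(x,R2^{-k})$, then $v_k(x)=\varphi$ and $\Psi_k(x)=0$.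

**Lemma 6.1.** For all $x$ and $k$:

(a) $\Psi_k(x)\le\Psi_k^L(x)\le C\int_{B(x,2^{-k})}\mathfrak D_k$.

(b) For unit symmetric $p,v,\varphi$: $(1-p\cdot v)+(1-p\cdot\varphi)\ge\frac14|v-\varphi|^2$.

(c) $b_{k+1}\le2^{n-1}b_k+d_{k+1}$; and $\int_{B(x,s2^{-k})}|E_k|\le\nu_k(B(x,(s+1)2^{-k}))$ for $s>0$.

(d) If $t'=t+5$, then $b_{t'}(x)|v_{t'}(x)-v_t(x)|^2\le C\sum_{i=t}^{t'}\mathrm{err}_i(x)$.

*Proof of (a): scatter is paid by the excess.* The first inequality holds since $R<L$ and $\psi\ge0$. Let $|X-x|<2^{-k}$ and let $v$ be the direction of $E_{k-m}(X)$ (arbitrary if this is $0$). For $|y-x|<L2^{-k}$ we have $|X-y|<(L+1)2^{-k}<\frac14\,2^{m-k}$. Let $Y=\sum_{l=k-m+1}^k\rho_l\zeta_l$. Then $\mathbb E|Y|^2\le\sum_{l\ge k-m+1}4^{-l}=\frac13\,4^{m-k}$, and Chebyshev's inequality gives $\mathbb P(|Y|>\frac34\,2^{m-k})\le\frac13\cdot\frac{16}9=\frac{16}{27}$. So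
$$\Gamma_k(X-y)=\omega_n^{-1}2^{(k-m)n}\,\mathbb P(|X-y-Y|<2^{m-k})\ge\omega_n^{-1}2^{(k-m)n}\,\mathbb P(|Y|\le\tfrac34\,2^{m-k})\ge\tfrac{11}{27}\omega_n^{-1}2^{(k-m)n}.$$
Since $m$ depends only on $n$,
$$\int_{B(x,L2^{-k})}\psi^v_{k+1}\le C2^{-kn}\int\Gamma_k(X-y)\psi^v_{k+1}(y)\,dy=C2^{-kn}\big(\Gamma_k*|E_{k+1}|(X)-E_{k-m}(X)\cdot v\big)=C2^{-kn}\mathfrak D_k(X).$$
Average over $X\in B(x,2^{-k})$.

*Proof of (b).* The left side is $\frac12|p-v|^2+\frac12|p-\varphi|^2$, and $|v-\varphi|^2\le2|p-v|^2+2|p-\varphi|^2$.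

*Proof of (c).* Apply (6.3) with $A=B(x,R2^{-k-1})$, from level $k+2$ to level $k+1$. The enlarged ball has radius $(R+1)2^{-k-1}$, which is at most $R2^{-k}$ (for the term $|E_{k+1}|$) and equally at most $2R2^{-(k+1)}$ (for $D_{k+1}$). The second claim follows from $|E_k|\le\beta_k*|E_{k+1}|$.

*Proof of (d): a turn of the direction is paid by errors.* Apply (6.4) with $A=B(x,R2^{-t'})$ and $v=v_t(x)$, from level $t'+1$ down to level $t+1$. The set at level $t+1$ is $B(x,(\frac R{32}+1)2^{-t})\subset B(x,R2^{-t})$, and the sets for $D_l$ lie in $B(x,(R+2)2^{-l})\subset B(x,2R2^{-l})$. So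
$$\int_A\psi^{v_t}_{t'+1}\le\Psi_t(x)+\sum_{l=t+1}^{t'}2^{-l(n-1)}d_l(x).$$
Add $\int_A\psi^{v_{t'}}_{t'+1}=\Psi_{t'}(x)$. By (b), applied pointwise with $p=E_{t'+1}/|E_{t'+1}|$, the sum of the two left sides is at least $\frac14|v_{t'}-v_t|^2\nu_{t'}(A)$. Multiply by $2^{t'(n-1)}$. $\square$

## 7. Averages move little while the direction is fixed

Let $a_k(x)$ be the mean of $U_k$ over $B(x,2r_k)$. For a unit symmetric $\varphi$ define the *misaligned mass*
$$\mathrm{mis}^\varphi_k(x)=2^{k(n-1)}\int_{B(x,R2^{-k})\cap\{E_{k+1}\ne0,\ |E_{k+1}/|E_{k+1}|-\varphi|>\kappa_0\}}|E_{k+1}|\,dy.$$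
It is $0$ if $E_{k+1}=|E_{k+1}|\varphi$ on the ball, and always at most $b_k(x)$. The next statement is the robust form of (5.1).

**Proposition 7.1.** For all $x$, all $k_1<k_2$ and all unit symmetric $\varphi$,
$$|a_{k_2}(x)-a_{k_1}(x)|\le C\Big[b_{k_1}(x)+b_{k_2}(x)+\sum_{k=k_1}^{k_2-1}\big(\mathrm{mis}^\varphi_k(x)+d_k(x)\big)\Big].$$

*Proof.* Let $|\xi|=1$ with $|\xi\cdot\varphi\xi|\ge4c_0$. Replacing $(u,\varphi)$ by $(-u,-\varphi)$ leaves $b,d,\mathrm{mis}$ and $|a_{k_2}-a_{k_1}|$ unchanged, so we may assume $\xi\cdot\varphi\xi\ge4c_0$. With $\delta=c_0/4$ let $\mathcal C$ and $\Sigma$ be as in Section 5. The cone $\mathcal C=\{\alpha:\alpha\cdot\xi>(1-\delta^2/2)|\alpha|\}$ is open and convex. Put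
$$G_k=\int_\Sigma U_k(x+r_k\alpha)\cdot\alpha\,d\alpha.$$

**Step 1: an identity for $G_k-G_{k+1}$.** Its purpose is to change radius and smoothing in one move: we go from $U_{k+1}$ at radius $r_{k+1}$ to $U_k$ at radius $r_k=2r_{k+1}$ by letting the end point of the segment be random. For $\alpha\in\Sigma$ and $|w|<1$ let
$$p=x+r_{k+1}\alpha,\qquad q=x+r_k\alpha+\rho_kw.$$
As $\rho_k=2\varepsilon r_{k+1}$, we have $q-p=r_{k+1}e$ with $e=\alpha+2\varepsilon w$. The fundamental theorem of calculus gives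
$$(U_{k+1}(q)-U_{k+1}(p))\cdot(q-p)=\int_0^1(q-p)\cdot E_{k+1}(p+\tau(q-p))(q-p)\,d\tau.$$
Integrate against $\beta(w)\,dw\,d\alpha$ over $w$ and $\alpha\in\Sigma$, and divide by $r_{k+1}$. On the left appears $\int_\Sigma\int\beta(w)(U_{k+1}(q)-U_{k+1}(p))\cdot(\alpha+2\varepsilon w)\,dw\,d\alpha$, whose four pieces are as follows.

* The piece $U_{k+1}(q)\cdot\alpha$ gives $G_k$, since $\int\beta(w)U_{k+1}(z+\rho_kw)\,dw=U_k(z)$ by (6.1).
* The piece $-U_{k+1}(p)\cdot\alpha$ gives $-G_{k+1}$.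
* The piece $-U_{k+1}(p)\cdot2\varepsilon w$ gives $0$, since $\int w\beta(w)\,dw=0$.
* For the piece $U_{k+1}(q)\cdot2\varepsilon w$ put $\gamma(w)=\frac{(1-|w|^2)_+}{2\omega_n}$. Then $w\beta(w)=-\nabla\gamma(w)$, and integration by parts gives $\int\beta(w)\,w\cdot U_{k+1}(z+\rho_kw)\,dw=\rho_k\int\gamma(w)\operatorname{tr}E_{k+1}(z+\rho_kw)\,dw$. Here $2\varepsilon\rho_k=4\varepsilon^2r_{k+1}$.

Therefore
$$G_k-G_{k+1}=r_{k+1}\int_\Sigma\int\beta(w)\int_0^1e\cdot E_{k+1}(x+r_{k+1}(\alpha+\tau e))e\,d\tau\,dw\,d\alpha-4\varepsilon^2r_{k+1}\int_\Sigma\int\gamma(w)\operatorname{tr}E_{k+1}(x+r_{k+1}(2\alpha+2\varepsilon w))\,dw\,d\alpha. \tag{7.1}$$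
The first term should be positive as in Section 5. The second is the price of changing the smoothing, and it carries the small factor $\varepsilon^2$.

**Step 2: the main term is large where $E_{k+1}$ is aligned with $\varphi$.** Let
$$P_k=r_{k+1}\int_\Sigma\int\beta(w)\int_0^1|E_{k+1}(x+r_{k+1}(\alpha+\tau e))|\,d\tau\,dw\,d\alpha.$$
Since $1\le|\alpha|<2$ and $2\varepsilon\le\frac1{32}$, we have $\frac12\le|e|\le3$ and $|\alpha+\tau e|<5$. Moreover $\big|\frac e{|e|}-\frac\alpha{|\alpha|}\big|\le\frac{2|e-\alpha|}{|\alpha|}\le4\varepsilon$, so $\hat e=e/|e|$ satisfies $|\hat e-\xi|\le\delta+4\varepsilon\le2\delta$. For unit symmetric $p$ with $|p-\varphi|\le\kappa_0$,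
$$\hat e\cdot p\hat e\ge\hat e\cdot\varphi\hat e-\kappa_0\ge\xi\cdot\varphi\xi-2|\hat e-\xi|-\kappa_0\ge4c_0-4\delta-\kappa_0=2c_0,$$
where we used $\hat e\cdot\varphi\hat e-\xi\cdot\varphi\xi=(\hat e-\xi)\cdot\varphi(\hat e+\xi)$. So $e\cdot pe\ge2c_0|e|^2\ge c_0/2$. For all other unit $p$ we use $e\cdot pe\ge-9$. Hence the first term of (7.1) is at least $\frac{c_0}2P_k$ minus $C$ times the part of $P_k$ coming from misaligned points. In that part, for fixed $\tau,w$, the map $\alpha\mapsto\alpha+\tau e=(1+\tau)\alpha+2\varepsilon\tau w$ has Jacobian at least $1$ and image in $B(0,5)$. As $5r_{k+1}\le R2^{-k}$, the part is at most $C\,\mathrm{mis}_k^\varphi$. So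
$$\text{first term of (7.1)}\ \ge\ \tfrac{c_0}2P_k-C\,\mathrm{mis}_k^\varphi. \tag{7.2}$$

**Step 3: the trace term is absorbed.** Since $|\operatorname{tr}P|\le\sqrt n|P|$, the second term of (7.1) is in absolute value at most
$$\mathcal T_k=4\sqrt n\,\varepsilon^2r_{k+1}\int_\Sigma\int\gamma(w)|E_{k+1}(x+r_{k+1}(2\alpha+2\varepsilon w))|\,dw\,d\alpha.$$
We want $\mathcal T_k\le C_2\varepsilon^2(P_k+P_{k-1})+Cd_k$ with $C_2$ *independent of $\varepsilon$*. The difficulty is that $\mathcal T_k$ lives at the end points $\tau=1$ of the segments, while $P_k$ is an integral over $\tau$. End points with $|\alpha|$ small are interior to other segments; for those with $|\alpha|$ large we use the segments of the next coarser step, that is, $P_{k-1}$. Split $\Sigma=\Sigma_1\cup\Sigma_2$ with $|\alpha|<\frac32$ on $\Sigma_1$ and $|\alpha|\ge\frac32$ on $\Sigma_2$.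

*The part over $\Sigma_1$.* In $P_k$ keep only $\tau\in[\frac34,1]$ and, for fixed $\tau$, substitute $\alpha=2\alpha'/(1+\tau)$, $w=w'/\tau$. Then $(1+\tau)\alpha+2\varepsilon\tau w=2\alpha'+2\varepsilon w'$, and both Jacobians are at least $1$. If $\alpha'\in\Sigma_1$, then $\alpha\in\Sigma$, because $1\le\frac2{1+\tau}\le\frac87$. Writing $\alpha,w$ for $\alpha',w'$,
$$P_k\ge r_{k+1}\int_{\Sigma_1}\int\Big[\int_{3/4}^1\beta(w/\tau)\,d\tau\Big]|E_{k+1}(x+r_{k+1}(2\alpha+2\varepsilon w))|\,dw\,d\alpha.$$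
For $|w|\le1$ the bracket equals $\omega_n^{-1}\min(\frac14,1-|w|)\ge\frac{1-|w|}{4\omega_n}\ge\frac14\gamma(w)$, as $\gamma(w)=\frac{(1-|w|)(1+|w|)}{2\omega_n}\le\frac{1-|w|}{\omega_n}$. So the $\Sigma_1$-part of $\mathcal T_k$ is at most $16\sqrt n\,\varepsilon^2P_k$.

*The part over $\Sigma_2$.* As $\gamma\le\beta/2$ and $r_{k+1}(2\alpha+2\varepsilon w)=r_k\alpha+\rho_kw$, this part is at most
$$\sqrt n\,\varepsilon^2r_k\int_{\Sigma_2}(\beta_k*|E_{k+1}|)(x+r_k\alpha)\,d\alpha=\sqrt n\,\varepsilon^2r_k\int_{\Sigma_2}(|E_k|+D_k)(x+r_k\alpha)\,d\alpha.$$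
The $D_k$-part is at most $Cd_k$, because $2r_k\le2R2^{-k}$. For the $|E_k|$-part, keep in
$$P_{k-1}=r_k\int_\Sigma\int\beta(w)\int_0^1|E_k(x+r_k((1+\tau)\tilde\alpha+2\varepsilon\tau w))|\,d\tau\,dw\,d\tilde\alpha$$
only $\tau\in[0,\frac18]$ and substitute $\alpha=(1+\tau)\tilde\alpha+2\varepsilon\tau w$:
$$P_{k-1}\ge r_k\int_0^{1/8}d\tau\int\beta(w)\,dw\int(1+\tau)^{-n}\,1_\Sigma\Big(\frac{\alpha-2\varepsilon\tau w}{1+\tau}\Big)|E_k(x+r_k\alpha)|\,d\alpha.$$
Let $\alpha\in\Sigma_2$ and $-w\in\mathcal C\cap B(0,1)$. Then $\alpha-2\varepsilon\tau w\in\mathcal C$, since $\mathcal C$ is a convex cone. Moreover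
$$\frac{|\alpha-2\varepsilon\tau w|}{1+\tau}\ge\Big(\frac32-\frac\varepsilon4\Big)\frac89\ge1,\qquad\frac{|\alpha-2\varepsilon\tau w|}{1+\tau}<\frac{2+2\varepsilon\tau}{1+\tau}\le2,$$
so the indicator is $1$. Hence $P_{k-1}\ge c\,r_k\int_{\Sigma_2}|E_k(x+r_k\alpha)|\,d\alpha$ with $c=\frac18(\frac98)^{-n}\omega_n^{-1}|\mathcal C\cap B(0,1)|$, which depends on $n$ and $\delta$ and not on $\varepsilon$.

Altogether
$$\mathcal T_k\le C_2\varepsilon^2(P_k+P_{k-1})+Cd_k, \tag{7.3}$$
with $C_2$ depending only on $n$ (through $\delta$). *Now fix* $\varepsilon\le\delta/4$ with $2C_2\varepsilon^2\le c_0/2$.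

Sum (7.1) over $k_1\le k<k_2$, using (7.2), (7.3) and $\sum_{k=k_1}^{k_2-1}(P_k+P_{k-1})\le P_{k_1-1}+2\sum_{k=k_1}^{k_2-1}P_k$. By the choice of $\varepsilon$ the sum of the $P_k$ drops out, and
$$G_{k_1}-G_{k_2}\ge-C_2\varepsilon^2P_{k_1-1}-C\sum_{k=k_1}^{k_2-1}(\mathrm{mis}_k^\varphi+d_k)\ge-\mathcal R,\qquad\mathcal R:=C\Big[b_{k_1}+\sum_{k=k_1}^{k_2-1}(\mathrm{mis}_k^\varphi+d_k)\Big].$$
Here $P_{k_1-1}\le Cr_{k_1}^{1-n}\int_{B(x,5r_{k_1})}|E_{k_1}|\le Cb_{k_1}$ by Lemma 6.1(c), since $5\Lambda+1\le R$.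

**Step 4: from $G_k$ to $a_k$.** Since $(-\xi)\cdot\varphi(-\xi)=\xi\cdot\varphi\xi$, the last inequality holds for $-\xi$ as well. Write $G_k^\pm$ for the functionals with integration over $\pm\Sigma$. Let $w_\Sigma=\int_\Sigma\alpha\,d\alpha=|w_\Sigma|\xi$, $|w_\Sigma|\ge c$. Let $\pi_k(y)=\pi_k(x)+W_k(y-x)$ be the rigid motion of (3.1) for $U_k$ on $B(x,2r_k)$. As $W_k\alpha\cdot\alpha=0$, $\int_{\pm\Sigma}\pi_k(x+r_k\alpha)\cdot\alpha\,d\alpha=\pm\pi_k(x)\cdot w_\Sigma$, and $\pi_k(x)$ is the mean of $\pi_k$ over $B(x,2r_k)$. Hence, by Lemma 6.1(c) and $2\Lambda+1\le R$,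
$$|G_k^\pm\mp a_k(x)\cdot w_\Sigma|\le Cr_k^{-n}\int_{B(x,2r_k)}|U_k-\pi_k|\le Cr_k^{1-n}\int_{B(x,2r_k)}|E_k|\le Cb_k(x).$$
So $\pm w_\Sigma\cdot(a_{k_1}-a_{k_2})\ge-\mathcal R-C(b_{k_1}+b_{k_2})$ for both signs, that is, $|\xi\cdot(a_{k_1}-a_{k_2})|\le C(\mathcal R+b_{k_1}+b_{k_2})$. By the definition of $c_0$ there are unit vectors $\xi_1,\dots,\xi_n$ with $|\det(\xi_1,\dots,\xi_n)|\ge4c_0$ and $|\xi_i\cdot\varphi\xi_i|\ge4c_0$. Apply the bound to each of them; the matrix with rows $\xi_i$ has an inverse bounded in terms of $n$. $\square$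

## 8. Restarting when the direction turns

Let $K$ be compact and $\mu$ a Radon measure concentrated on $K$ with $\mu(B(x,r))\le Mr^{n-1}$ for all $x,r$. Fix a starting level $k_0\in\mathbb Z$. To use Proposition 7.1 at $x$ we keep $\varphi$ fixed as long as $v_k(x)$ stays near $\varphi$, and restart with a new $\varphi$ when it leaves. Each restart at level $k$ costs $b_k(x)$, and all these costs must be paid by the excess.

It is not enough to compare consecutive directions: Lemma 6.1(d) bounds $b|v_{t'}-v_t|^2$, and a drift made of many small turns has a small sum of squares. The remedy is to compare each level with the *starting* direction $\varphi$ of the current run. The quantity $\psi^\varphi$ descends through all levels with no multiplicative loss in (6.4), so a total turn by $\kappa$ shows in full. To add these estimates over many points $x$ without counting the same mass twice, we organize the restarts in space.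

A cube of generation $k$ is a half-open dyadic cube of side $2^{-k}$; $Q_k(x)$ is the one containing $x$.

**Definition 5 (nodes).** A node $T$ consists of a generation $k_T$, a center $x_T\in K$, a region $Z_T\subset\bar B(x_T,(8R+n)2^{-k_T})$ that is a (possibly empty) union of generation-$k_T$ cubes, and the direction $\varphi_T$ of $\int_{B(x_T,L2^{-k_T})}E_{k_T+1}$ (any unit symmetric matrix if this is $0$). Thus
$$\int_{B(x_T,L2^{-k_T})}\psi^{\varphi_T}_{k_T+1}=\Psi^L_{k_T}(x_T). \tag{8.1}$$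
The center need not lie in $Z_T$.

*Roots.* For each generation-$k_0$ cube $Q$ meeting $K$ there is a root with $Z_T=Q$, $k_T=k_0$, and $x_T\in Q\cap K$ arbitrary.

*Children of $T$.* Call $(x,k)$, with $x\in Z_T\cap K$ and $k\ge k_T+5$, *flagged* if
$$|v_k(x)-\varphi_T|>\kappa\qquad\text{and}\qquad b_k(x)\ge\theta_0b_{k-5}(x).$$
(The second condition says that the mass has not just dropped. If it drops, a turn is harmless, as Section 10 will show; if it does not, the mass in a large ball is controlled by the mass in a small one, as Section 9 needs.) For $k=k_T+5,k_T+6,\dots$ successively, let $F_k$ be the set of $x\in Z_T\cap K$ that lie in no region of a child of $T$ of generation less than $k$ and for which $(x,k)$ is flagged. Choose a maximal set $\{x_j\}\subset F_k$ with mutual distances at least $8R2^{-k}$; it is finite since $K$ is bounded. For each $x_j$, one after the other, create a child $T_j$ with $k_{T_j}=k$, $x_{T_j}=x_j$, and $Z_{T_j}$ the union of the generation-$k$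 cubes $Q\subset Z_T$ that meet $B(x_j,8R2^{-k})$ and are not contained in an already created region of a child of $T$. Already created regions are unions of cubes of generation at most $k$, so a generation-$k$ cube is either contained in or disjoint from each of them. These cubes have diameter at most $n2^{-k}$, so the requirement on $Z_{T_j}$ in Definition 5 holds.

Write $k_j=k_{T_j}$ and $B_j=B(x_j,R2^{-k_j})$.

*Example.* If $E_{k+1}=|E_{k+1}|\varphi$ everywhere for all $k\ge k_0$, with $b_k>0$ on $K$ and positive root masses, then $\varphi_T=v_k(x)=\varphi$ for the roots and all $x\in K$. Nothing is flagged, and there are only roots. In the example of Section 4, with $u$ extended by a cutoff, $Eu$ has this form near $K$, and the same happens for large $k_0$: all balls involved lie near $K$ and have positive mass.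

**Lemma 8.1.**

(a) If $(x,k)$ is flagged for $T$, then $x$ lies in the region of a child of $T$ of generation at most $k$.

(b) Regions of siblings are disjoint and contained in the region of the parent; two roots count as siblings. The nodes whose regions contain a given nonempty set form a chain with strictly increasing generations. For a cube $Q$ of generation $k>k_0$ inside the region of a root, let $\mathrm{last}(Q)$ be the last node of this chain with $k_T<k$ and $Q\subset Z_T$. If $x_j$ is the center of a child of $T$ and $k_T<i\le k_j$, then $\mathrm{last}(Q_i(x_j))=T$.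

(c) If $x_j,x_l$ are centers of children of the same $T$ and $k_l>k_j$, then $|x_l-x_j|\ge8R2^{-k_j}$. Centers of children of $T$ of equal generation $k$ are $8R2^{-k}$-separated.

(d) For every $C$ there is $C'$, depending on $C$ and $n$, such that for all $k$ and $y$ at most $C'$ nodes of generation $k$ have their center in $B(y,C2^{-k})$.

*Proof.* (a) Otherwise $x\in F_k$. By maximality $|x-x_j|<8R2^{-k}$ for some center $x_j$ of generation $k$. Then $Q_k(x)\subset Z_T$ meets $B(x_j,8R2^{-k})$ and was assigned at stage $k$ at the latest, a contradiction.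

(b) The first sentence is clear from the construction. So at most one root, and at most one child of each node, can have a region containing a given nonempty set; this gives the chain, and generations increase by at least $5$. For the last claim, $Q_i(x_j)\subset Z_T$, since $x_j\in Z_T$, $Z_T$ is a union of generation-$k_T$ cubes, and $i>k_T$. If there were a later node $T'$ in the chain with $k_{T'}<i$, it would be a child of $T$ or a descendant of one. That child would have generation at most $k_{T'}<i\le k_j$ and a region containing $x_j$, contradicting $x_j\in F_{k_j}$.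

(c) If $|x_l-x_j|<8R2^{-k_j}$, then $Q_{k_j}(x_l)\subset Z_T$ meets $B(x_j,8R2^{-k_j})$ and was assigned at stage $k_j$ at the latest, contradicting $x_l\in F_{k_l}$. The second claim holds by construction.

(d) For roots this is clear. A non-root of generation $k$ has $k\ge k_0+5$, and by (b) with $i=k$ its parent is $\mathrm{last}(Q_k(x_T))$. There are boundedly many generation-$k$ cubes near $y$, hence boundedly many parents, and for each parent the centers are separated by (c). $\square$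

## 9. The total mass of the restarts

**Lemma 9.1.** Put $\mathfrak m_T=\nu_{k_T}(B(x_T,L2^{-k_T}))$. Then $\displaystyle\sum_{T\text{ not a root}}\mathfrak m_T\le C\,\mathcal X(k_0)$.

*Proof.* Fix $T$ with children $T_j$. Write $\psi_i=\psi_i^{\varphi_T}$ and, for $i>k_T$, $H_i=H_i^T=\bigcup_{k_j\ge i}(B_j+B(0,2\rho_i))$.

**Step 1: descend from all children to $T$ at once.** We claim
$$\sum_j\int_{B_j}\psi_{k_j+1}\le\int_{H_{k_T+1}}\psi_{k_T+1}+\sum_{i\ge k_T+1}\int_{H_i}D_i. \tag{9.1}$$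
The children stop at different levels, so we descend level by level and let each ball join when its level is reached. Consider first only the $j$ with $k_j\le N$. Put $H'_{N+1}=\emptyset$ and, for $i\le N$,
$$V_i=\bigcup_{k_j=i}B_j\cup H'_{i+1},\qquad H'_i=V_i+B(0,\rho_i).$$
Then $H'_i\subset H_i$ for $i>k_T$, as $\sum_{l\ge i}\rho_l=2\rho_i$. We show by downward induction on $i>k_T$ that
$$\sum_{i\le k_j\le N}\int_{B_j}\psi_{k_j+1}\le\int_{H'_i}\psi_i+\sum_{l=i}^N\int_{H'_l}D_l .$$
For $i=N+1$ both sides vanish. Assume it for $i+1$. If $k_j=i<k_l$, Lemma 8.1(c) gives $\mathrm{dist}(B_j,B_l)\ge(8R-R-\frac R2)2^{-i}>2\rho_{i+1}$. So the balls $B_j$ with $k_j=i$ are disjoint from $H'_{i+1}$, and by (c) they are disjoint from each other. Hence the left side for $i$ is at most $\int_{V_i}\psi_{i+1}+\sum_{l=i+1}^N\int_{H'_l}D_l$, and (6.3) gives $\int_{V_i}\psi_{i+1}\le\int_{H'_i}(\psi_i+D_i)$. Take $i=k_T+1$ and let $N\to\infty$; this proves (9.1).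

Since $k_j\ge k_T+5$ and $x_j\in Z_T$, every point of $H_{k_T+1}$ has distance at most $(8R+n+\frac R{32}+1)2^{-k_T}<L2^{-k_T}$ from $x_T$. By (8.1) the first term on the right of (9.1) is at most $\Psi^L_{k_T}(x_T)$.

**Step 2: flagging bounds the mass of a child.** Since $|v_{k_j}(x_j)-\varphi_T|>\kappa$, Lemma 6.1(b), integrated over $B_j$, gives
$$\tfrac{\kappa^2}4\nu_{k_j}(B_j)\le\int_{B_j}\psi_{k_j+1}+\Psi_{k_j}(x_j).$$
Next we pass from the ball of radius $L2^{-k_j}$ to $B_j$. With $k=k_j$, apply (6.4) to $|E_{k+1}|$ on $B(x_j,L2^{-k})$, down to level $k-4$. Since $2\rho_{k-4}=32\cdot2^{-k}$ and $L+32\le32R$,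
$$\mathfrak m_{T_j}\le\nu_{k-5}(B(x_j,R2^{-(k-5)}))+\sum_{i=k-4}^k\int_{B(x_j,32R2^{-k})}D_i\le4\cdot2^{5(n-1)}\nu_k(B_j)+\sum_{i=k-4}^k\int_{B(x_j,32R2^{-k})}D_i,$$
where the last step is $b_{k-5}(x_j)\le\theta_0^{-1}b_k(x_j)$.

**Step 3: sum over all nodes.** Combine Steps 1 and 2, use $\Psi_{k_j}\le\Psi^L_{k_j}$, and sum:
$$\sum_{\text{non-root}}\mathfrak m_T\le C\sum_T\Psi^L_{k_T}(x_T)+C\sum_T\sum_{i>k_T}\int_{H_i^T}D_i+C\sum_{\text{non-root }T}\ \sum_{i=k_T-4}^{k_T}\int_{B(x_T,32R2^{-k_T})}D_i.$$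

* First sum: by Lemma 6.1(a) it is at most $C\sum_T\int_{B(x_T,2^{-k_T})}\mathfrak D_{k_T}$. By Lemma 8.1(d) the balls of each generation overlap boundedly, so it is at most $C\sum_{k\ge k_0}\int\mathfrak D_k$.
* Third sum: for given $i$, only the generations $i,\dots,i+4$ occur, with bounded overlap by (d). Non-roots have $k_T-4\ge k_0+1$, so the sum is at most $C\sum_{k\ge k_0}\int D_k$.
* Second sum: if $y\in H_i^T$ with $i>k_T$, some center $x_j$ of a child of $T$ with $k_j\ge i$ satisfies $|y-x_j|\le(R+2)2^{-i}$, and $T=\mathrm{last}(Q_i(x_j))$ by Lemma 8.1(b). For given $(y,i)$ there are boundedly many such cubes, hence at most $C$ such nodes $T$. The sum is at most $C\sum_{k\ge k_0}\int D_k$.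

The total is at most $C\mathcal X(k_0)$. $\square$

## 10. The misaligned mass within one node

Between restarts, Proposition 7.1 charges us $\mathrm{mis}_k^{\varphi_T}$. This section shows that the errors pay for it.

**Lemma 10.1.** Let $x\in Z_T\cap K$ and let $k^*\in(k_T,\infty]$ be the generation of the child of $T$ whose region contains $x$ ($k^*=\infty$ if there is none). Then
$$\sum_{k_T\le k<k^*}\mathrm{mis}_k^{\varphi_T}(x)\le C\Big[b_{k_T}(x)+\sum_{k_T\le k<k^*}\mathrm{err}_k(x)\Big].$$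

*Proof.* All quantities are taken at $x$.

**Step 1: levels with $v_k$ near $\varphi_T$.** Let $|v_k-\varphi_T|\le4\kappa=\kappa_0/2$, and $p=E_{k+1}/|E_{k+1}|$. If $|p-\varphi_T|>\kappa_0$, then $|p-v_k|>\kappa_0/2$ and $1-p\cdot v_k=\frac12|p-v_k|^2>\kappa_0^2/8$. So $\mathrm{mis}_k^{\varphi_T}\le8\kappa_0^{-2}2^{k(n-1)}\Psi_k\le8\kappa_0^{-2}\mathrm{err}_k$. At the other levels we use $\mathrm{mis}_k\le b_k$.

**Step 2: the first five levels.** The levels $k_T\le k<k_T+5$ are all below $k^*$, and iterating Lemma 6.1(c) gives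
$$\sum_{k_T\le k<k_T+5}b_k\le C\Big(b_{k_T}+\sum_{k_T\le i<k^*}\mathrm{err}_i\Big).$$

**Step 3: later levels with $v_k$ far from $\varphi_T$.** Let $k_T+5\le k<k^*$ and $|v_k-\varphi_T|>4\kappa$. By Lemma 8.1(a) and the uniqueness of the child whose region contains $x$, no $(x,t)$ with $k_T+5\le t<k^*$ is flagged. Hence $b_k<\theta_0b_{k-5}$. We go back in steps of $5$ as long as the mass keeps dropping: let $l\ge1$ be minimal such that $t_0=k-5l$ satisfies $t_0<k_T+5$ or $b_{t_0}\ge\theta_0b_{t_0-5}$. Put $t_s=t_0+5s$. Then $t_l=k$, $t_1\ge k_T+5$, and $b_{t_s}<\theta_0b_{t_{s-1}}$ for $1\le s\le l$.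

*Case (i): $t_0<k_T+5$.* Then $t_0\in[k_T,k_T+5)$ and $b_k\le\theta_0^lb_{t_0}$. As $k=t_0+5l$, summing over all such $k$ gives at most $\sum_{k_T\le t<k_T+5}b_t$, which Step 2 bounds.

*Case (ii): $t_0\ge k_T+5$ and $b_{t_0}\ge\theta_0b_{t_0-5}$.* Since $(x,t_0)$ is not flagged, $|v_{t_0}-\varphi_T|\le\kappa$, so $|v_{t_l}-v_{t_0}|>3\kappa$. The direction has turned while the mass was dropping geometrically. As $\sum_{j\ge1}j^{-2}<3$, some $s\in\{1,\dots,l\}$ satisfies $|v_{t_s}-v_{t_{s-1}}|\ge\kappa(l-s+1)^{-2}$. By Lemma 6.1(d),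
$$b_k\le\theta_0^{l-s}b_{t_s}\le C4^{-(l-s)}(l-s+1)^4\sum_{i=t_{s-1}}^{t_s}\mathrm{err}_i\le C\sum_{i=k_T}^k2^{-(k-i)/5}\mathrm{err}_i.$$
The last step holds because $k-i\le5(l-s+1)$ for $i\ge t_{s-1}$ and $4^{-r}(r+1)^4\le C2^{-r-1}$ for $r\ge0$. Summing over $k$ gives at most $C\sum_{k_T\le i<k^*}\mathrm{err}_i$. $\square$

## 11. A maximal bound for the averages

**Proposition 11.1.** Let $K$, $\mu$, $M$ be as in Section 8. There is a Borel function $F_{k_0}:K\to[0,\infty]$ such that for all $x\in K$ and $N\ge k_0$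
$$|a_N(x)-a_{k_0}(x)|\le C\,(F_{k_0}(x)+b_N(x)),\qquad\int F_{k_0}\,d\mu\le CM\Big[\int_{K+B(0,L2^{-k_0})}|E_{k_0+1}|+\lambda-\lambda_{k_0-m}\Big].$$

*Proof.* Let
$$F_{k_0}(x)=\sum_{T:\,x\in Z_T}b_{k_T}(x)+\sum_{k\ge k_0}2^{k(n-1)}\int_{B(x,2^{-k})}\mathfrak D_k+\sum_{k\ge k_0}d_k(x).$$
It is Borel: there are countably many nodes, the $Z_T$ are Borel, and integrals of $L^1$ functions over balls of fixed radius are continuous in the center.

**Step 1: the pointwise bound.** By Lemma 6.1(a), $\sum_{k\ge k_0}\mathrm{err}_k\le CF_{k_0}$. The nodes whose regions contain $x\in K$ form a finite or infinite chain $T_0,T_1,\dots$, where $T_0$ is a root, $T_{i+1}$ is a child of $T_i$, and $k_0=k_{T_0}<k_{T_1}<\cdots$. Apply Proposition 7.1 on $[k_{T_i},k_{T_{i+1}}]$ with $\varphi=\varphi_{T_i}$ as long as $k_{T_{i+1}}\le N$, and on $[k_{T_l},N]$ with $\varphi=\varphi_{T_l}$ for the last $k_{T_l}\le N$ (if $k_{T_l}<N$). By Lemma 10.1 for $T_i$, with $k^*=k_{T_{i+1}}$ (or $\infty$), the sums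 of $\mathrm{mis}_k^{\varphi_{T_i}}$ are at most $C[b_{k_{T_i}}+\sum\mathrm{err}_k]$ over $k_{T_i}\le k<k^*$. Add up. The ranges of $k$ are disjoint and each $b_{k_{T_i}}$ occurs a bounded number of times, so the total is at most $C(F_{k_0}(x)+b_N(x))$.

**Step 2: the integral bound.** Fubini and the growth of $\mu$ give
$$\int2^{k(n-1)}\int_{B(x,2^{-k})}\mathfrak D_k(y)\,dy\,d\mu(x)=2^{k(n-1)}\int\mathfrak D_k(y)\,\mu(B(y,2^{-k}))\,dy\le M\int\mathfrak D_k,\qquad\int d_k\,d\mu\le CM\int D_k.$$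
For a node, points within $R2^{-k_T}$ of $Z_T$ lie in $B(x_T,L2^{-k_T})$, because $8R+n+R<L$. Hence
$$\int_{Z_T}b_{k_T}\,d\mu\le2^{k_T(n-1)}\int_{B(x_T,L2^{-k_T})}|E_{k_T+1}(y)|\,\mu(B(y,R2^{-k_T}))\,dy\le CM\,\mathfrak m_T.$$
Lemma 9.1 and (6.2) bound the non-root nodes and the two other sums by $CM(\lambda-\lambda_{k_0-m})$. For roots, Lemma 8.1(d) and $x_T\in K$ give $\sum_{\text{roots}}\mathfrak m_T\le C\int_{K+B(0,L2^{-k_0})}|E_{k_0+1}|$. $\square$

Compared with (4.2), summed over $k$, the right side involves one scale of mass near $K$ plus a tail of the excess, and both can be made small.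

## 12. Proof of Theorem 1

Suppose $\mathcal H^{n-1}(A\cap S(u))>0$. By Frostman's lemma there is $\mu\ne0$ with compact support $K\subset A\cap S(u)$ and $\mu(B(x,r))\le r^{n-1}$ for all $x,r$. Letting radii decrease to $r$, also $\mu(\bar B(x,r))\le r^{n-1}$.

**Step 1: localization.** Choose $\chi\in C_c^\infty(\Omega)$ with $\chi=1$ near $K$, and replace $u$ by $\chi u$, extended by $0$. Since $E(\chi u)=\chi Eu+\frac12(\nabla\chi\otimes u+u\otimes\nabla\chi)\mathcal L^n$, this is in $BD(\mathbb R^n)$. Nothing changes near $K$: still $K\subset S(u)$ and $|Eu|(K)=0$.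

**Step 2: zero density.** By Lemma 3.1 with $\sigma=|Eu|$, $r^{1-n}|Eu|(\bar B(x,r))\to0$ for $\mu$-a.e. $x$. Since $|E_{N+1}|\le|Eu|*\eta_{N+1}$ and $\eta_{N+1}$ is supported in $\bar B(0,2^{-N})$,
$$b_N(x)\le2^{N(n-1)}|Eu|(\bar B(x,(R+1)2^{-N}))\to0\quad\text{as }N\to\infty,\ \text{for }\mu\text{-a.e. }x.$$

**Step 3: the averages converge.** By Proposition 11.1 with $M=1$, and Step 2, for every $k_0$
$$\mathrm{osc}(x):=\limsup_{N,N'\to\infty}|a_N(x)-a_{N'}(x)|\le2CF_{k_0}(x)\quad\text{for }\mu\text{-a.e. }x.$$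
The function $\mathrm{osc}$ is Borel since the $a_N$ are continuous, and it does not depend on $k_0$. Moreover
$$\int F_{k_0}\,d\mu\le C\big[|Eu|(K+\bar B(0,(L+1)2^{-k_0}))+\lambda-\lambda_{k_0-m}\big]\longrightarrow C|Eu|(K)+0=0\qquad(k_0\to\infty),$$
because the closed neighborhoods decrease to the compact set $K$ and $\lambda_{k_0-m}\to\lambda$. So $\int\mathrm{osc}\,d\mu=0$, and $a_N(x)\to z(x)\in\mathbb R^n$ for $\mu$-a.e. $x$.

**Step 4: approximate limits exist.** Fix $x$ as in Steps 2 and 3. We have $a_k(x)=\int u(y)h_k(y-x)\,dy$ with $h_k=|B(0,2r_k)|^{-1}1_{B(0,2r_k)}*\eta_k$. This is a radial probability density with $h_k\le Cr_k^{-n}$, supported in $\bar B(0,2r_k+2\rho_k)\subset B(0,3r_k)$, since $\rho_k=\varepsilon r_k$. Lemma 3.2 with $s_k=3r_k$ shows that $u$ has approximate limit $z(x)$ at $x$, so $x\notin S(u)$.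

Hence $\mu(K\cap S(u))=0$, contradicting $K\subset S(u)$ and $\mu(K)>0$. This proves the first assertion. The Borel set $A=S(u)\setminus J(u)$ satisfies $|Eu|(A)=0$ by (1.1), so $\mathcal H^{n-1}(S(u)\setminus J(u))=0$. $\blacksquare$

## 13. The trace inequality of Theorem 2

**(i) implies (ii).** Let $u\in C_c^\infty(\mathbb R^n;\mathbb R^n)$, $K=\operatorname{spt}u$, and apply Proposition 11.1 to $\mu\llcorner K$, which satisfies the same growth bound. Both terms in the bracket are at most $\lambda=\int|Eu|\,dx$, so $\int F_{k_0}\,d(\mu\llcorner K)\le2CM\lambda$ for every $k_0\in\mathbb Z$. As $N\to\infty$, $a_N(x)\to u(x)$ by continuity, and $b_N(x)\le C2^{-N}\|Eu\|_\infty\to0$. So on $K$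
$$|u(x)|\le|a_{k_0}(x)|+CF_{k_0}(x),\qquad|a_{k_0}(x)|\le Cr_{k_0}^{-n}\|u\|_{L^1}.$$
Integrate over $K$, where $\mu(K)<\infty$, and let $k_0\to-\infty$, so that $r_{k_0}\to\infty$: $\int|u|\,d\mu\le CM\int|Eu|\,dx$.

**(ii) implies (i).** Take $\psi\in C_c^\infty(B(0,2))$ with $0\le\psi\le1$ and $\psi=1$ on $B(0,1)$, and $u(y)=\psi((y-x)/r)e_1$. Then $|Eu|\le C/r$ on $B(x,2r)$ and $Eu=0$ elsewhere, so $\mu(B(x,r))\le\int|u|\,d\mu\le M'\int|Eu|\,dx\le CM'r^{n-1}$. $\blacksquare$

## 14. Every $\mathcal H^{n-1}$-null set occurs: Theorem 3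

If $A\subset S(u)\setminus J(u)$ with $u\in BD(\mathbb R^n)$, then $\mathcal H^{n-1}(A)=0$ by Theorem 1.

Conversely let $\mathcal H^{n-1}(A)=0$. The plan is a $W^{1,1}$ function that tends to infinity at every point of $A$, as the logarithm does at one point.

**Step 1: construction.** For each $j\ge1$ cover $A$ by countably many balls $B(x_i^j,r_i^j)$ with $r_i^j\le1$ and $\sum_i(r_i^j)^{n-1}\le2^{-j}$. With $\psi$ as in Section 13 put $f_j=\sum_i\psi((\cdot-x_i^j)/r_i^j)\ge0$. Since $\|\psi((\cdot-x)/r)\|_{W^{1,1}}\le C(r^n+r^{n-1})\le Cr^{n-1}$ for $r\le1$, we get $\|f_j\|_{W^{1,1}}\le C2^{-j}$. So $f=\sum_jf_j\in W^{1,1}(\mathbb R^n)$. Let $u=fe_1\in W^{1,1}\subset BD(\mathbb R^n)$.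

**Step 2: no limits on $A$.** Since $f_j\ge1$ on $\bigcup_iB(x_i^j,r_i^j)$, for each $q\in\mathbb N$ we have $f\ge q$ a.e. on the open set $\bigcap_{j\le q}\bigcup_iB(x_i^j,r_i^j)\supset A$. Let $x\in A$. For every $z\in\mathbb R^n$ and every $q$, the mean of $|u-z|$ over all sufficiently small balls or half-balls centered at $x$ is at least $q-|z|$. So neither an approximate limit nor one-sided approximate limits exist at $x$, and $x\in S(u)\setminus J(u)$. $\blacksquare$
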